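# Decomposing Borel functions: $\Lambda_{m,n}=\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)$

## 1. Nested orders on binary strings and their traces

Let $T=2^{<\omega}$ be the set of finite binary strings, and write $s\sqsubseteq t$ when $s$ is an initial segment of $t$. The whole proof is organized by a decreasing sequence of partial orders on $T$.

**Definition (tower).** A *tower of height $N$* is a sequence $R_0\supseteq R_1\supseteq\dots\supseteq R_N$ of partial orders on $T$ with $R_0={\sqsubseteq}$ such that: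

* (T1) for each $k\le N$, $\emptyset$ is the $R_k$-least element, and the $R_k$-predecessors of any $t$ are finite in number and linearly ordered by $R_k$;
* (T2) for $k<N$: if $sR_kuR_kt$ and $sR_{k+1}t$, then $sR_{k+1}u$;
* (T3) for each $\alpha\in2^\omega$ and $k\le N$, the *trace* $\mathrm{tr}_k(\alpha)$ is an infinite $R_k$-chain closed under $R_k$-predecessors (so it contains $\emptyset$), where $\mathrm{tr}_0(\alpha)=\{\alpha\restriction l:l\in\omega\}$ and
$$\mathrm{tr}_{k+1}(\alpha)=\{s\in\mathrm{tr}_k(\alpha):\forall u\in\mathrm{tr}_k(\alpha)\ (sR_ku\Rightarrow sR_{k+1}u)\}.$$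

Read $sR_{k+1}t$ as "at stage $t$, the guess made at $s$ has not been withdrawn"; the trace collects the guesses along $\alpha$ that are never withdrawn.

Put $[s]_k=\{\alpha:s\in\mathrm{tr}_k(\alpha)\}$. If $sR_kt$ then $[t]_k\subseteq[s]_k$, because traces are closed under predecessors. If $\alpha\in[s]_k\cap[t]_k$, then $s,t$ lie on the chain $\mathrm{tr}_k(\alpha)$, so they are comparable and one of $[s]_k,[t]_k$ contains the other. Hence the $[s]_k$ form a countable base of a topology $\mathcal O_k$ on $2^\omega$; $\mathcal O_0$ is the usual topology.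

For $t\ne\emptyset$ let $s_k(t)$ be the immediate strict $R_k$-predecessor of $t$; thus $s_0(t)=t\restriction(|t|-1)$. We shall use constantly that
$$s_{k+1}(t)\ R_{k+1}\ s_k(t).\tag{1}$$
Indeed $s_{k+1}(t)$ is a strict $R_k$-predecessor of $t$, so $s_{k+1}(t)R_ks_k(t)R_kt$; now apply (T2).

**Example 1.** Define $sR_1t$ to mean: $s\sqsubseteq t$ and ($s=\emptyset$, or $s$ ends in $1$, or $t$ is $s$ followed by zeros). The guess made at a nonempty string ending in $0$ is "no more ones". Transitivity: let $sR_1tR_1v$; if $s$ is $\emptyset$ or ends in $1$, then $sR_1v$ because $s\sqsubseteq v$; otherwise $t=s0^i$ ends in $0$, so $v=t0^j=s0^{i+j}$. (T2) is clear, and it makes the $R_1$-predecessors of any $t$ linearly ordered. The trace $\mathrm{tr}_1(\alpha)$ consists of $\emptyset$, the initial segments ending in $1$, and the initial segments after which $\alpha$ is constantly $0$. It is infinite in both cases (infinitely many ones or not). It is an $R_1$-chain by its definition. It is closed under $R_1$-predecessors: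 if $t=s0^i$ with $i>0$, $s$ ends in $0$ and $t$ is in the trace, then $\alpha$ is $0$ after $t$, hence after $s$. So $(R_0,R_1)$ is a tower of height $1$. For $s$ ending in $0$ we have $[s]_1=\{s0^\infty\}$; for the other $s$, $[s]_1=[s]_0$. Thus $\mathcal O_1$ is the usual topology with the eventually zero sequences made isolated. For $t=1001$ we get $s_0(t)=100$ and $s_1(t)=1$, and $1\,R_1\,100$ as (1) says.

**What a tower is for.** Let $f:\mathcal X\to\mathcal Y$. Suppose we have a continuous $\varphi:2^\omega\to\mathcal X$ and open sets $W_u\subseteq\mathcal Y$ such that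
$$f(\varphi(\alpha))\in W_u\iff u\in\mathrm{tr}_N(\alpha)\tag{2}$$
for all $\alpha$ and all $u$ in some set of strings. Then $(f\circ\varphi)^{-1}[W_u]=[u]_N$: open sets of $\mathcal Y$ pull back to sets from the fine topology $\mathcal O_N$. In Example 1, take (2) for all $u$ ending in $0$ and let $W$ be the union of these $W_u$. Then $(f\circ\varphi)^{-1}[W]$ is the set $F_\infty$ of eventually zero sequences, and the closed set $B=\mathcal Y\setminus W$ pulls back to the complement of $F_\infty$, which is $\boldsymbol\Pi^0_2$ and, by the Baire category theorem, not $\boldsymbol\Sigma^0_2$. As $\varphi$ is continuous, $f^{-1}[B]$ is not $\boldsymbol\Sigma^0_2$. So (2) is a certificate that $f$ does not pull sets of low class back to sets of low class. The plan is to show that a function which cannot be cut into simple pieces admits such a certificate.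

## 2. The classes $\Lambda_{m,n}$, piecewise simple functions, and the theorem

Throughout, $\mathcal X,\mathcal Y$ are separable metrizable, and $\boldsymbol\Sigma^0_\alpha,\boldsymbol\Pi^0_\alpha,\boldsymbol\Delta^0_\alpha$ ($1\le\alpha<\omega_1$) are the Borel classes, $\boldsymbol\Sigma^0_1$ = open. For $A\subseteq\mathcal X$, $\boldsymbol\Sigma^0_n(A)$ is computed in the subspace $A$; it consists of the traces on $A$ of $\boldsymbol\Sigma^0_n(\mathcal X)$ sets.

**Definitions.**

* $\Lambda_{\alpha,\beta}(\mathcal X,\mathcal Y)$ is the set of $f:\mathcal X\to\mathcal Y$ with $f^{-1}[B]\in\boldsymbol\Sigma^0_\beta(\mathcal X)$ for every $B\in\boldsymbol\Sigma^0_\alpha(\mathcal Y)$. So $\Lambda_{1,1}$ is the class of continuous functions.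
* $\operatorname{Dec}(\Lambda_{\alpha,\beta},\boldsymbol\Delta^0_\gamma)(\mathcal X,\mathcal Y)$ is the set of $f$ for which there is a countable partition $(X_i)_{i\in\omega}$ of $\mathcal X$ into $\boldsymbol\Delta^0_\gamma(\mathcal X)$ sets (some possibly empty) with $f\restriction X_i\in\Lambda_{\alpha,\beta}(X_i,\mathcal Y)$ for all $i$.
* $f$ is *$\sigma$-$\Lambda_{1,q}$* if $\mathcal X=\bigcup_{i\in\omega}E_i$, with arbitrary $E_i$, and $f\restriction E_i\in\Lambda_{1,q}(E_i,\mathcal Y)$ for all $i$.
* $\mathcal X$ is *Suslin* if it is a continuous image of the Baire space $\omega^\omega$.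

Membership in $\Lambda_{1,q}$ passes to restrictions. A countable cover $(A_i)$ by $\boldsymbol\Delta^0_n$ sets refines to the partition $(A_i\setminus\bigcup_{j<i}A_j)$, again $\boldsymbol\Delta^0_n$. So covers are as good as partitions.

**Example 2.** Let $f=1_{F_\infty}:2^\omega\to\{0,1\}$. It is constant on two pieces, so it is $\sigma$-$\Lambda_{1,1}$. As $f^{-1}[\{0\}]\notin\boldsymbol\Sigma^0_2$, it is not in $\Lambda_{2,2}$. As $F_\infty\in\boldsymbol\Sigma^0_2\subseteq\boldsymbol\Delta^0_3$, it lies in $\operatorname{Dec}(\Lambda_{1,1},\boldsymbol\Delta^0_3)$. So the class of the pieces matters as much as the behavior on them.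

The question is whether, for finite indices, the only way to be in $\Lambda_{m,n}$ is to be built from simpler functions on $\boldsymbol\Delta^0_n$ pieces. The statement that this is so is the Decomposability Conjecture; Theorem A says that it is true, in ZFC.

**Theorem A.** If $\mathcal X$ is Suslin (separable metrizable), $\mathcal Y$ is separable metrizable and $1\le m\le n<\omega$, then
$$\Lambda_{m,n}(\mathcal X,\mathcal Y)=\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)(\mathcal X,\mathcal Y).$$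

**Theorem B.** Let $\mathcal X$ be Suslin and $f:\mathcal X\to\mathcal Y$ Borel.

1. ($n\ge2$) Exactly one of the following holds: $f\in\operatorname{Dec}(\Lambda_{1,n-1},\boldsymbol\Delta^0_n)$; there is a closed $B\subseteq\mathcal Y$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(\mathcal X)$.
2. ($q\ge1$) At least one of the following holds: $f$ is $\sigma$-$\Lambda_{1,q}$; for all $m\ge1$ and $Q\in\boldsymbol\Sigma^0_{m+q}(2^\omega)$ there are a continuous $\varphi:2^\omega\to\mathcal X$ and $B\in\boldsymbol\Sigma^0_m(\mathcal Y)$ with $\varphi^{-1}[f^{-1}[B]]=Q$.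
3. ($2\le m\le n$) $\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)=\Lambda_{2,n}\cap\{\sigma\text{-}\Lambda_{1,n-m+1}\}$.
4. If $f\in\Lambda_{1,r}$ with $r<\omega$ and $1\le q<\omega$, then: $f$ is $\sigma$-$\Lambda_{1,q}$ $\iff$ $\exists m\ge1\ (f\in\Lambda_{m,m+q-1})$ $\iff$ $\exists n\ge q\ (f\in\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n))$.
5. (Optimality, $2\le m\le n$, $\mathcal X=2^\omega$.) In Theorem A one cannot replace $\boldsymbol\Delta^0_n$ by $\boldsymbol\Delta^0_{n-1}$, nor, if $m<n$, $\Lambda_{1,n-m+1}$ by $\Lambda_{1,n-m}$.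

The case $m=n=2$ of Theorem A is the theorem of Jayne–Rogers. The equality is also known for $\mathcal X=\mathcal Y=\omega^\omega$, $n\le3$ (Semmes), and for $\mathcal X$ Polish, $n=3$ (Ding, Kihara, Semmes, Zhao).

**Lemma 1 (easy inclusion).** For $1\le m\le n<\omega$, and $\mathcal X$ any separable metrizable space, $\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)\subseteq\Lambda_{m,n}$.

*Proof.* Let $(X_i)$ witness membership and $k=n-m$. Open sets pull back under $f\restriction X_i$ to $\boldsymbol\Sigma^0_{1+k}(X_i)$; taking complements and countable unions, by induction $\boldsymbol\Sigma^0_m$ sets pull back to $\boldsymbol\Sigma^0_{m+k}(X_i)=\boldsymbol\Sigma^0_n(X_i)$. Since $X_i\in\boldsymbol\Delta^0_n(\mathcal X)$, these are $\boldsymbol\Sigma^0_n(\mathcal X)$, and $f^{-1}[B]$ is their countable union. $\square$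

**Simple cases by hand.** If $m=1$, both classes in Theorem A are $\Lambda_{1,n}$ (trivial partition). From now on $2\le m\le n$. If $\mathcal Y$ is countable and $f\in\Lambda_{m,n}$, then each singleton is closed, hence $\boldsymbol\Sigma^0_m$, so $f^{-1}[\{y\}]\in\boldsymbol\Sigma^0_n$; its complement is a countable union of such sets, so $f^{-1}[\{y\}]\in\boldsymbol\Delta^0_n$. These sets form a partition on whose pieces $f$ is constant. So the difficulty begins with uncountable $\mathcal Y$, where one cannot cut along fibers.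

**Conventions.** Embed $\mathcal Y$ in $\hat Y=[0,1]^\omega$ with a compatible metric; $(V_i)_{i\in\omega}$ is a countable base of $\hat Y$ made of nonempty open sets, and *basic open set of $\hat Y$* means "one of the $V_i$". The closure $\overline V$ is taken in $\hat Y$. A Borel set of $\hat Y$ and its trace on $\mathcal Y$ have the same preimage under $f$, so we may treat $f$ as a map into $\hat Y$. In any topological space $(Z,\mathcal O)$ put $\Sigma_1(\mathcal O)=\mathcal O$, $\Pi_p$ = complements of $\Sigma_p$ sets, $\Sigma_{p+1}$ = countable unions of $\Pi_p$ sets; for metrizable $\mathcal O$ this is the usual hierarchy.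

## 3. Two dichotomies, and why one of them does not suffice

The $\sigma$-notion puts no condition on the pieces. The next lemma repairs this at a price.

**Lemma 2 (enlarging a piece).** Let $\mathcal X$ be separable metrizable, $f\in\Lambda_{1,r}(\mathcal X,\mathcal Y)$, $E\subseteq\mathcal X$ and $f\restriction E\in\Lambda_{1,q}(E,\mathcal Y)$, with $q,r<\omega$. There is $A\supseteq E$, $A\in\boldsymbol\Pi^0_{\max(q+1,r)}(\mathcal X)$, with $f\restriction A\in\Lambda_{1,q}(A,\mathcal Y)$.

*Proof.* Choose $S_i\in\boldsymbol\Sigma^0_q(\mathcal X)$ with $f^{-1}[V_i]\cap E=S_i\cap E$, and let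
$$A=\{x:\forall i\,(x\in S_i\Rightarrow f(x)\in\overline{V_i})\ \text{ and }\ \forall p\ge1\,\exists i\,(\operatorname{diam}V_i<1/p,\ x\in S_i)\}.$$
Clearly $E\subseteq A$. The first condition is $\boldsymbol\Pi^0_{\max(q,r)}$ (for each $i$, a union of a $\boldsymbol\Pi^0_q$ and a $\boldsymbol\Pi^0_r$ set), the second is $\boldsymbol\Pi^0_{q+1}$. Let $O\subseteq\hat Y$ be open and $x\in A$. Then
$$f(x)\in O\iff\exists i\,(\overline{V_i}\subseteq O,\ x\in S_i).$$
From right to left: $f(x)\in\overline{V_i}\subseteq O$. From left to right: by the second condition take $i$ with $x\in S_i$ and $\operatorname{diam}V_i$ smaller than the distance from $f(x)$ to $\hat Y\setminus O$ (any $i$ with $x\in S_i$ if $O=\hat Y$); then $f(x)\in\overline{V_i}$ and so $\overline{V_i}\subseteq O$. Hence $f^{-1}[O]\cap A\in\boldsymbol\Sigma^0_q(A)$. $\square$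

**The first attempt.** Let $f\in\Lambda_{m,n}$, $q=n-m+1$. Try to show that $f$ is $\sigma$-$\Lambda_{1,q}$ and then enlarge the pieces by Lemma 2. Since $f\in\Lambda_{1,n}$, Lemma 2 applies with $r=n$, and as $q+1=n-m+2\le n$ it gives pieces in $\boldsymbol\Pi^0_n$. These are $\boldsymbol\Delta^0_{n+1}$, one level too high. The loss comes from the clause $f(x)\in\overline{V_i}$, and it is real:

**Example 3.** Let $F_l=\{\alpha:\alpha(i)=0\text{ for all }i\ge l\}$, closed and increasing in $l$. Define $f:2^\omega\to[0,1]$ by $f(\alpha)=2^{-l}$ for the least $l$ with $\alpha\in F_l$, and $f(\alpha)=0$ if there is none. For $0<a\le1$ the set $\{f\ge a\}$ is some $F_L$, so $\{f<a\}$ is open, and each $\{f>a\}$ is $\boldsymbol\Sigma^0_2$; thus $f\in\Lambda_{1,2}$. Also $f$ is $\sigma$-$\Lambda_{1,1}$, being constant on each of its countably many fibers. But $f^{-1}[\{0\}]$ is the set of sequences with infinitely many ones, not $\boldsymbol\Sigma^0_2$. So $f\notin\Lambda_{2,2}$, and by Lemma 1 $f\notin\operatorname{Dec}(\Lambda_{1,1},\boldsymbol\Delta^0_2)$.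

So preimages of closed sets must be used a second time. Here are the two dichotomies that will be proved.

**Proposition 3.** Let $\mathcal X$ be Suslin, $f:\mathcal X\to\mathcal Y$ Borel, $q\ge1$. Either $f$ is $\sigma$-$\Lambda_{1,q}$, or for all $m\ge1$ and $Q\in\boldsymbol\Sigma^0_{m+q}(2^\omega)$ there are a continuous $\varphi:2^\omega\to\mathcal X$ and $B\in\boldsymbol\Sigma^0_m(\mathcal Y)$ with $\varphi^{-1}[f^{-1}[B]]=Q$.

**Proposition 4.** Let $\mathcal X$ be Suslin, $f:\mathcal X\to\mathcal Y$ Borel, $n\ge2$. Either $f\in\operatorname{Dec}(\Lambda_{1,n-1},\boldsymbol\Delta^0_n)$, or there is a closed $B\subseteq\mathcal Y$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(\mathcal X)$.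

**Theorem B.3 from Proposition 4.** Let $2\le m\le n$, $q=n-m+1$, $f\in\Lambda_{2,n}$ and $f$ $\sigma$-$\Lambda_{1,q}$. Open sets are $\boldsymbol\Sigma^0_2$, so $f$ is Borel; closed sets are $\boldsymbol\Sigma^0_2$, so Proposition 4 gives a partition $(X_i)$ into $\boldsymbol\Delta^0_n$ sets with $f\restriction X_i\in\Lambda_{1,n-1}$. If $m=2$ then $q=n-1$ and we are done. If $m\ge3$, write $X_i=\bigcup_jE_{ij}$ with $f\restriction E_{ij}\in\Lambda_{1,q}$, and apply Lemma 2 inside $X_i$, now with $r=n-1$; since $q+1=n-m+2\le n-1$, it gives $A_{ij}\supseteq E_{ij}$, $A_{ij}\in\boldsymbol\Pi^0_{n-1}(X_i)$, with $f\restriction A_{ij}\in\Lambda_{1,q}$. Now $A_{ij}$ is the intersection of $X_i\in\boldsymbol\Delta^0_n(\mathcal X)$ with a $\boldsymbol\Pi^0_{n-1}(\mathcal X)\subseteq\boldsymbol\Delta^0_n(\mathcal X)$ set, so $A_{ij}\in\boldsymbol\Delta^0_n(\mathcal X)$. These sets cover $\mathcal X$, so $f\in\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n)$. The other inclusion in B.3: by Lemma 1, $\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n)\subseteq\Lambda_{m,n}\subseteq\Lambda_{2,n}$,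 and the pieces of the partition show that such functions are $\sigma$-$\Lambda_{1,q}$. $\square$

**Theorem A from Propositions 3 and 4.** Let $f\in\Lambda_{m,n}$, $2\le m\le n$, $q=n-m+1$. As $\boldsymbol\Sigma^0_2\subseteq\boldsymbol\Sigma^0_m$, $f\in\Lambda_{2,n}$, and $f$ is Borel. Suppose $f$ were not $\sigma$-$\Lambda_{1,q}$. Recall that $2^\omega$ carries a set $Q\in\boldsymbol\Sigma^0_{n+1}\setminus\boldsymbol\Sigma^0_n$. As $n+1=m+q$, Proposition 3 gives $B\in\boldsymbol\Sigma^0_m$ and a continuous $\varphi$ with $\varphi^{-1}[f^{-1}[B]]=Q$. But $f^{-1}[B]\in\boldsymbol\Sigma^0_n(\mathcal X)$, so $Q\in\boldsymbol\Sigma^0_n$: contradiction. So $f$ is $\sigma$-$\Lambda_{1,q}$, and B.3 gives $f\in\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_n)$. With Lemma 1 this is Theorem A. $\square$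

Everything now rests on Propositions 3 and 4.

## 4. From Suslin spaces to analytic subsets of $\omega^\omega$

In this section we reduce Propositions 3 and 4 to the following statements.

**Proposition 5.** Let $X\subseteq\omega^\omega$ be analytic, $f:X\to\hat Y$ Borel, $q\ge1$. If $X$ is not covered by a sequence of sets $E$ Borel in $X$ with $f\restriction E\in\Lambda_{1,q}$, then for all $m\ge1$ and $Q\in\boldsymbol\Sigma^0_{m+q}(2^\omega)$ there are a continuous $\varphi:2^\omega\to X$ and $B\in\boldsymbol\Sigma^0_m(\hat Y)$ with $\varphi^{-1}[f^{-1}[B]]=Q$.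

**Proposition 6.** Let $X\subseteq\omega^\omega$ be analytic, $f:X\to\hat Y$ Borel, $n\ge2$. If $X$ is not covered by a sequence of sets $A\in\boldsymbol\Pi^0_{n-1}(X)$ with $f\restriction A\in\Lambda_{1,n-1}$, then there is a closed $B\subseteq\hat Y$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(X)$.

**Step 1: an open map.** Its purpose is to replace $\mathcal X$ by a subset of $\omega^\omega$. Let $\mathcal X\ne\emptyset$ be Suslin and $\hat X$ a Polish completion; $\mathcal X$ is analytic in $\hat X$. Choose nonempty open sets $G_s$ ($s\in\omega^{<\omega}$) with $G_\emptyset=\hat X$, $G_s=\bigcup_iG_{s^\frown i}$, $\overline{G_{s^\frown i}}\subseteq G_s$, and $\operatorname{diam}G_s\le2^{-|s|}$ for $s\ne\emptyset$. By completeness $\bigcap_lG_{w\restriction l}=\bigcap_l\overline{G_{w\restriction l}}$ is a singleton $\{\pi(w)\}$. Then $\pi:\omega^\omega\to\hat X$ is continuous. Also $\pi[N_s]=G_s$: given $x\in G_s$, successively choose $i$'s keeping $x$ inside. So $\pi$ is open and onto. Let $\tilde X=\pi^{-1}[\mathcal X]$,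 which is analytic and nonempty, and $\tilde f=f\circ\pi\restriction\tilde X$.

**Step 2: category transforms.** We need to push sets down along $\pi$ without raising their class. For $M\subseteq\omega^\omega$ Borel and $s\in\omega^{<\omega}$ let
$$M^{\triangle s}=\{x\in\hat X:M\cap N_s\cap\pi^{-1}(x)\text{ is nonmeager in }\pi^{-1}(x)\},\qquad M^{*s}=\hat X\setminus(\omega^\omega\setminus M)^{\triangle s}.$$
So $x\in M^{*s}$ means that $M$ is comeager in $N_s\cap\pi^{-1}(x)$. For instance $N_s^{\triangle s}=G_s$.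

**Lemma 7.** If $M\in\boldsymbol\Sigma^0_p$ then $M^{\triangle s}\in\boldsymbol\Sigma^0_p(\hat X)$; if $M\in\boldsymbol\Pi^0_p$ then $M^{*s}\in\boldsymbol\Pi^0_p(\hat X)$.

*Proof.* The fibers are closed, hence Polish, so the Baire category theorem holds in them. If $M$ is open, $M^{\triangle s}=\pi[M\cap N_s]$ is open. Clearly $(\bigcup_jM_j)^{\triangle s}=\bigcup_jM_j^{\triangle s}$. By the Baire property, a Borel set is nonmeager in $N_s\cap\pi^{-1}(x)$ iff it is comeager in some nonempty $N_{s'}\cap\pi^{-1}(x)$ with $s'\supseteq s$, so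
$$M^{\triangle s}=\bigcup_{s'\supseteq s}\bigl(\pi[N_{s'}]\cap M^{*s'}\bigr).$$
For each $p$ the second claim is dual to the first. If the claims hold for $p$ and $M=\bigcup_jM_j$ with $M_j\in\boldsymbol\Pi^0_p$, then $M^{\triangle s}=\bigcup_j\bigcup_{s'\supseteq s}(\pi[N_{s'}]\cap M_j^{*s'})$ is a countable union of intersections of an open with a $\boldsymbol\Pi^0_p$ set, hence $\boldsymbol\Sigma^0_{p+1}$. $\square$

**Lemma 8 (descent of pieces).** Suppose $\tilde X=\bigcup_i\tilde A_i$ with $\tilde A_i=A_i^*\cap\tilde X$, $A_i^*\subseteq\omega^\omega$ Borel, $\tilde f\restriction\tilde A_i\in\Lambda_{1,q}$. Then the sets $A_{i,s}=\mathcal X\cap\pi[N_s]\cap(A_i^*)^{*s}$ cover $\mathcal X$ and $f\restriction A_{i,s}\in\Lambda_{1,q}$. If $A_i^*\in\boldsymbol\Pi^0_p$, then $A_{i,s}\in\boldsymbol\Delta^0_{p+1}(\mathcal X)$.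

*Proof.* Let $x\in\mathcal X$. The nonempty Polish space $\pi^{-1}(x)$ is contained in $\bigcup_iA_i^*$; so some $A_i^*$ is comeager in some nonempty $N_s\cap\pi^{-1}(x)$, i.e. $x\in A_{i,s}$. Let $O\subseteq\mathcal Y$ be open and $\tilde f^{-1}[O]\cap\tilde A_i=S\cap\tilde A_i$ with $S\in\boldsymbol\Sigma^0_q(\omega^\omega)$. Let $x\in A_{i,s}$. In $N_s\cap\pi^{-1}(x)\ne\emptyset$ the set $A_i^*$ is comeager, and each $w\in A_i^*\cap\pi^{-1}(x)$ lies in $\tilde A_i$ and satisfies $w\in S\iff f(x)\in O$. Hence $S$ is comeager in $N_s\cap\pi^{-1}(x)$ if $f(x)\in O$, and meager there if not; that is, $f(x)\in O\iff x\in S^{\triangle s}$. By Lemma 7, $f^{-1}[O]\cap A_{i,s}\in\boldsymbol\Sigma^0_q(A_{i,s})$. Finally if $A_i^*\in\boldsymbol\Pi^0_p$, then $A_{i,s}$ is, in $\mathcal X$, the intersection of an open set and a $\boldsymbol\Pi^0_p$ set. $\square$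

**Step 3: Propositions 3 and 4 follow from 5 and 6.** The case $\mathcal X=\emptyset$ is trivial. Note that $f^{-1}[B]\in\boldsymbol\Sigma^0_n(\mathcal X)$ implies $\tilde f^{-1}[B]\in\boldsymbol\Sigma^0_n(\tilde X)$, and that for a continuous $\varphi:2^\omega\to\tilde X$ we have $\tilde f\circ\varphi=f\circ(\pi\circ\varphi)$. Apply Propositions 5 and 6 to $\tilde f$. If their conclusions hold, they transfer to $f$ by these remarks (replace $B$ by $B\cap\mathcal Y$). If their hypotheses fail, the cover of $\tilde X$ descends by Lemma 8: for Proposition 5 we get that $f$ is $\sigma$-$\Lambda_{1,q}$; for Proposition 6 we get a cover by $\boldsymbol\Delta^0_n$ sets ($p=n-1$) on which $f$ is $\Lambda_{1,n-1}$, hence $f\in\operatorname{Dec}(\Lambda_{1,n-1},\boldsymbol\Delta^0_n)$. $\square$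

## 5. Towers that bring a Borel set down to low class

Now we build towers adapted to a prescribed set. One level of the tower turns countably many closed sets into open ones.

**Lemma 9.** Let $R_0,\dots,R_k$ be a tower and $F_j$ ($j\in\omega$) $\mathcal O_k$-closed sets. There is $R_{k+1}$ such that $R_0,\dots,R_{k+1}$ is a tower, $\mathcal O_k\subseteq\mathcal O_{k+1}$, and every $F_j$ is $\mathcal O_{k+1}$-open.

*Proof.* Let $Z_j=\{t:[t]_k\cap F_j=\emptyset\}$. It is closed upward for $R_k$, and since $F_j$ is closed, $\alpha\notin F_j\iff\mathrm{tr}_k(\alpha)\cap Z_j\ne\emptyset$. Let $|t|_k$ be the number of strict $R_k$-predecessors of $t$ and $t^-=s_k(t)$. Put $\lambda(\emptyset)=0$ and, for $t\ne\emptyset$,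
$$\lambda(t)=\min\bigl(\{|t|_k\}\cup\{j:t\in Z_j,\ t^-\notin Z_j\}\bigr),$$
$$sR_{k+1}t\iff sR_kt\ \text{ and }\ \forall u\,(sR_kuR_kt\Rightarrow\lambda(s)\le\lambda(u)).$$

*Order properties.* Reflexivity, antisymmetry and (T2) are immediate. Transitivity: let $sR_{k+1}tR_{k+1}v$ and $sR_kuR_kv$. Then $u,t$ are both $R_k$-predecessors of $v$, so they are comparable. If $uR_kt$, then $\lambda(s)\le\lambda(u)$. If $tR_ku$, then $\lambda(s)\le\lambda(t)\le\lambda(u)$. The $R_{k+1}$-predecessors of $t$ are finite in number, linearly ordered by $R_k$, hence by (T2) linearly ordered by $R_{k+1}$. Since $\lambda(\emptyset)=0$, $\emptyset$ is least.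

*Traces.* Let $\mathrm{tr}_k(\alpha)=\{s_0,s_1,\dots\}$ in $R_k$-increasing order. By closure under predecessors $|s_i|_k=i$ and $s_i^-=s_{i-1}$. For each $j$ at most one $i$ has $s_i\in Z_j$, $s_{i-1}\notin Z_j$, as $Z_j$ is closed upward; so each value is taken finitely often by $i\mapsto\lambda(s_i)$, and $\lambda(s_i)\to\infty$. Since all $R_k$-intermediate elements lie on the chain,
$$\mathrm{tr}_{k+1}(\alpha)=\{s_i:\lambda(s_i)\le\lambda(s_{i'})\text{ for all }i'\ge i\}.$$
This is infinite: for every $i_0$ it contains an $s_i$, $i\ge i_0$, minimizing $\lambda$ over indices $\ge i_0$. It is an $R_{k+1}$-chain by definition of the trace. Closure: let $sR_{k+1}s_i\in\mathrm{tr}_{k+1}(\alpha)$; then $s=s_h$ with $h\le i$, $\lambda(s_h)\le\lambda(s_{i'})$ for $h\le i'\le i$, and for $i'\ge i$ we have $\lambda(s_h)\le\lambda(s_i)\le\lambda(s_{i'})$.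

*$\mathcal O_k\subseteq\mathcal O_{k+1}$.* Let $\alpha\in[s]_k$. As $\mathrm{tr}_{k+1}(\alpha)$ is an infinite subset of the chain $\mathrm{tr}_k(\alpha)$, there is $s'\in\mathrm{tr}_{k+1}(\alpha)$ with $sR_ks'$; then $\alpha\in[s']_{k+1}\subseteq[s']_k\subseteq[s]_k$.

*$F_j$ is open.* Let $\alpha\in F_j$ and choose $s\in\mathrm{tr}_{k+1}(\alpha)$ with $\lambda(s)>j$. Let $\beta\in[s]_{k+1}$ and $u\in\mathrm{tr}_k(\beta)$. We have $s\notin Z_j$ since $\alpha\in F_j$. If $uR_ks$, then $u\notin Z_j$ because $Z_j$ is closed upward. The elements of $\mathrm{tr}_k(\beta)$ strictly above $s$ all have $\lambda\ge\lambda(s)>j$, because $s\in\mathrm{tr}_{k+1}(\beta)$; the first of them in $Z_j$, if any, would have $\lambda\le j$. So none is in $Z_j$, hence $\beta\in F_j$. Thus $[s]_{k+1}\subseteq F_j$. $\square$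

With $k=0$ and $F_j$ as in Example 3 we recover Example 1. Here $\lambda(t)=|t|$ if $t$ ends in $0$. If $t$ ends in $1$, then $\lambda(t)=p+1$, where $p$ is the position of the previous $1$ ($p=-1$ if there is none). When $s\ne\emptyset$ ends in $0$, the next $1$ after $s$ produces a value of $\lambda$ below $|s|=\lambda(s)$, so the guess is withdrawn. When $s$ ends in $1$, all later values are at least $|s|>\lambda(s)$.

**Lemma 10.** Let $p,N\ge1$ and $Q\subseteq2^\omega$ be $\boldsymbol\Sigma^0_{N+p}$ (resp. $\boldsymbol\Pi^0_{N+p}$). There is a tower $R_0,\dots,R_N$ with $Q\in\Sigma_p(\mathcal O_N)$ (resp. $\Pi_p(\mathcal O_N)$).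

*Proof.* Taking complements, it suffices to treat $\Sigma$. Claim: if $r\ge2$ and $Q\in\Sigma_r(\mathcal O)$, there is a countable family of $\mathcal O$-closed sets such that $Q\in\Sigma_{r-1}(\mathcal O')$ for every topology $\mathcal O'$ in which all of them are open. For $r=2$, $Q=\bigcup_jF_j$ with $F_j$ closed; take the $F_j$. For $r>2$, $Q=\bigcup_iQ_i$ with complements $Q_i^c\in\Sigma_{r-1}(\mathcal O)$; take the union of the families of the $Q_i^c$. Then $Q_i^c\in\Sigma_{r-2}(\mathcal O')$, so $Q\in\Sigma_{r-1}(\mathcal O')$. Now start from $\mathcal O_0$ and apply the claim and Lemma 9 $N$ times, with $r=N+p,\dots,p+1$ successively. $\square$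

## 6. Effective topologies on $\omega^\omega$

We must build certificates (2) out of countably many sets with good closure properties. Lightface $\Sigma^1_1$ sets serve this purpose. Recall, for a real $z$: a set is $\Sigma^1_1(z)$ if it is the projection of the set of branches of a tree recursive in $z$; $\Pi^1_1(z)$ sets are the complements; $\Delta^1_1(z)$ is the intersection of the two classes. The textbook facts used are these.

* (E1) There are countably many $\Sigma^1_1(z)$ sets; countably many analytic sets can be made $\Sigma^1_1(z)$ uniformly in their index, for one $z$. $\Delta^1_1(z)$ sets are Borel.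
* (E2) $\Sigma^1_1(z)$ is closed under finite unions and intersections, under $\exists$ and $\forall$ over $\omega$, and under $\exists$ over reals.
* (E3) (Kleene) If $R$ is $\Pi^1_1$, so is "$\exists\varepsilon\in\Delta^1_1\ R(\varepsilon,\cdot)$".
* (E4) If $E\subseteq\omega^\omega$ is $\Sigma^1_1$, there is a recursive map $x\mapsto T_x$ into trees containing $\emptyset$ with $x\in E$ iff $T_x$ is ill-founded. There is a $\Pi^1_1$ set $W\subseteq\omega$ that is not $\Sigma^1_1$, with uniformly recursive trees $S_e\ni\emptyset$ such that $e\in W$ iff $S_e$ is well-founded.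
* (E5) There are a $\Pi^1_1$ set $\mathcal C\subseteq\omega$ and $G^+\in\Pi^1_1$, $G^-\in\Sigma^1_1$ in $\omega\times\omega^\omega$ such that $G^+_c=G^-_c$ for $c\in\mathcal C$ and $\{G^+_c:c\in\mathcal C\}$ is the family of all $\Delta^1_1$ subsets of $\omega^\omega$.

**Louveau's theorem** (A separation theorem for $\Sigma^1_1$ sets, Trans. AMS 260, 1980). Let $A,B\subseteq\omega^\omega$ be disjoint $\Sigma^1_1$ sets and $j\ge1$ an integer. If some $P\in\boldsymbol\Pi^0_j$ satisfies $A\subseteq P$ and $P\cap B=\emptyset$, then there is such a $P$ in $\Pi^0_j(\varepsilon)$ with $\varepsilon\in\Delta^1_1$.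

**Fixed data.** Until the end of Section 9, $X\subseteq\omega^\omega$ is analytic and nonempty and $f:X\to\hat Y$ is Borel. Fix $z$ such that $X$, $\{(i,x):x\in X,f(x)\in V_i\}$ and $\{(i,x):x\in X,f(x)\notin V_i\}$ are $\Sigma^1_1(z)$ and $\{(i,j):V_i\cap V_j=\emptyset\}$ is recursive in $z$. Everything is relativized to $z$, which we omit. The set $\{x\in X:f(x)\notin\overline{V_i}\}$ is the union of the $f^{-1}[V_j]$ with $V_j\cap V_i=\emptyset$, and $\{x\in X:f(x)\in\overline{V_i}\}$ is the intersection of the $\{x\in X:f(x)\notin V_j\}$ over the same $j$; so both are $\Sigma^1_1$, uniformly in $i$.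

**Definition ($\tau_k$).** $\tau_1$ is the usual topology of $\omega^\omega$, with base the $N_\sigma$. For $k\ge2$, $\tau_k$ has as base the sets in $\Sigma^1_1\cap\boldsymbol\Pi^0_{k-1}$, a countable family closed under finite intersections. $\mathrm{cl}_k$ is closure in $\tau_k$. GH (Gandy–Harrington) is the topology with base all $\Sigma^1_1$ sets.

We have $\tau_k\subseteq\tau_{k+1}\subseteq$ GH, so $\mathrm{cl}_{k+1}\subseteq\mathrm{cl}_k$. Every $\tau_k$-open set is $\boldsymbol\Sigma^0_k$, and $\tau_k$-basic sets are $\Sigma^1_1$. Example: $\{0^\infty\}$ is closed and $\Sigma^1_1$, so it is $\tau_2$-open; for $E=\omega^\omega\setminus\{0^\infty\}$ we get $\mathrm{cl}_1(E)=\omega^\omega$ and $\mathrm{cl}_2(E)=E$.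

The next lemma makes the closures themselves usable as building blocks.

**Lemma 11.** If $E$ is $\Sigma^1_1$, then $\mathrm{cl}_k(E)$ is $\Sigma^1_1$ and $\boldsymbol\Pi^0_k$, hence $\tau_{k+1}$-open. If $U\subseteq\omega\times\omega^\omega$ is $\Sigma^1_1$, so is $\{(a,x):x\in\mathrm{cl}_k(U_a)\}$.

*Proof.* $\boldsymbol\Pi^0_k$ is clear as the complement is $\tau_k$-open. For definability, if $k=1$: $x\in\mathrm{cl}_1(U_a)\iff\forall l\,\exists y\in U_a\,(y\restriction l=x\restriction l)$. Let $k\ge2$. If $x\notin\mathrm{cl}_k(U_a)$, there is $P\in\Sigma^1_1\cap\boldsymbol\Pi^0_{k-1}$ with $x\in P$, $P\cap U_a=\emptyset$; Louveau's theorem for the pair $P,U_a$ gives $P'\supseteq P$ disjoint from $U_a$ in $\Pi^0_{k-1}(\varepsilon)$, $\varepsilon\in\Delta^1_1$. Conversely a $\Pi^0_{k-1}(\varepsilon)$ set with $\varepsilon\in\Delta^1_1$ is $\Sigma^1_1\cap\boldsymbol\Pi^0_{k-1}$. So $x\notin\mathrm{cl}_k(U_a)$ iff there are $\varepsilon\in\Delta^1_1$ and $e\in\omega$ such that $x$ is in the $e$-th $\Pi^0_{k-1}(\varepsilon)$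 set and this set is disjoint from $U_a$. The condition on $(\varepsilon,e,a,x)$ is $\Pi^1_1$, and (E3) applies. $\square$

Nested $\Sigma^1_1$ sets may have empty intersection; the next lemma tells us how to avoid this.

**Lemma 12 (Choquet strategy).** There is a function $\rho$ assigning to every sequence $A_0\supseteq B_0\supseteq A_1\supseteq\dots\supseteq B_{j-1}\supseteq A_j$ of nonempty $\Sigma^1_1$ sets a nonempty $\Sigma^1_1$ set $B_j\subseteq A_j$, such that if $B_j=\rho(A_0,B_0,\dots,A_j)$ for all $j\in\omega$, then $\bigcap_jA_j$ is a singleton.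

*Proof.* For each $\Sigma^1_1$ set $A$ fix a recursive tree $T_A$ on $\omega\times\omega$ with $A=p[T_A]$. Along a play following $\rho$ we maintain $\sigma_j\in\omega^j$ and $v_i^j\in\omega^j$ ($i\le j$), and let
$$B_j=A_j\cap\{x\supset\sigma_j:\forall i\le j\ \exists w\supset v_i^j\ (x,w)\in[T_{A_i}]\}.$$
(If the sequence does not come from such a play, put $B_j=A_j$.) At step $j$ pick $x\in A_j$; since $A_j\subseteq B_{j-1}$ (for $j\ge1$), $x\supset\sigma_{j-1}$ and there are $w_i\supset v_i^{j-1}$ ($i<j$) with $(x,w_i)\in[T_{A_i}]$; pick also $w_j$ with $(x,w_j)\in[T_{A_j}]$. Set $\sigma_j=x\restriction j$, $v_i^j=w_i\restriction j$. Then $x\in B_j$. In the limit let $x=\bigcup_j\sigma_j$, $w_i=\bigcup_jv_i^j$. Since $(\sigma_j,v_i^j)\in T_{A_i}$ for all $j\ge i$, $(x,w_i)\in[T_{A_i}]$, so $x\in\bigcap_iA_i$. Uniqueness: $A_{j+1}\subseteq B_j\subseteq N_{\sigma_j}$. $\square$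

**Lemma 13.** (a) Every nonempty $\Sigma^1_1$ set $E$ is nonmeager in itself for GH. (b) A Borel set that is nonmeager in a $\Sigma^1_1$ set $E$ (for GH) is GH-comeager in some nonempty $\Sigma^1_1$ set $E'\subseteq E$; so if $E\neq\emptyset$ is covered by countably many Borel sets, one of them is GH-comeager in some such $E'$. (c) If a set is GH-comeager in $E$, it meets every nonempty $\Sigma^1_1$ set $E'\subseteq E$ and is GH-comeager in it.

*Proof.* (a) Let $O_j$ be GH-open and GH-dense in $E$. Choose a nonempty $\Sigma^1_1$ set $A_0\subseteq E\cap O_0$, let $\rho$ answer $B_j$, and choose nonempty $\Sigma^1_1$ sets $A_{j+1}\subseteq B_j\cap O_{j+1}$. By Lemma 12, $E\cap\bigcap_jO_j\ne\emptyset$. (b) A Borel set $M$ is GH-Borel, so it differs from a GH-open $O$ by a GH-meager set. If $M$ is nonmeager in $E$, $O\cap E\neq\emptyset$; take a nonempty $\Sigma^1_1$ set $E'\subseteq O\cap E$. The second part follows from (a). (c) $E'$ is GH-open, so comeagerness passes to it, and (a) makes the intersection nonempty.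 $\square$

The next lemma lets us replace a $\Sigma^1_1$ set having a property by a larger $\Delta^1_1$ (hence Borel) one.

**Lemma 14 (reflection).** Let $\Phi$ be a family of $\Sigma^1_1$ subsets of $\omega^\omega$ such that $\{a:U_a\in\Phi\}$ is $\Pi^1_1$ for every $\Sigma^1_1$ set $U\subseteq\omega\times\omega^\omega$. If $E\in\Phi$, there is $G\supseteq E$ with $G\in\Delta^1_1$ and $G\in\Phi$.

*Proof.* Take $T_x$, $W$, $S_e$ as in (E4). Call $g:S\to T'$ between trees *monotone* if $s\subsetneq s'$ implies $g(s)\subsetneq g(s')$. If $T'$ is well-founded, a monotone $g:S\to T'$ exists iff $S$ is well-founded and $\mathrm{rg}\,S\le\mathrm{rg}\,T'$ (ranks of roots). Indeed, $g$ maps an infinite branch of $S$ to one of $T'$, so $S$ is well-founded, and by induction on rank $\mathrm{rg}_S(s)\le\mathrm{rg}_{T'}(g(s))$. Conversely send root to root, and if $\mathrm{rg}_S(s)\le\mathrm{rg}_{T'}(g(s))$, send each child $s'$ of $s$ to a child of $g(s)$ of rank at least $\mathrm{rg}_S(s')<\mathrm{rg}_{T'}(g(s))$. Let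
$$U=\{(e,x):\text{there is a monotone map }S_e\to T_x\},$$
a $\Sigma^1_1$ set. If $T_x$ is ill-founded, then $x\in U_e$ for all $e$: send $s$ to the node of length $|s|$ of an infinite branch. So $E\subseteq U_e$ always.

If $e\notin W$, $S_e$ is ill-founded, so $x\in U_e$ only when $T_x$ is ill-founded: $U_e=E\in\Phi$. If $e\in W$, then $x\notin U_e$ iff $T_x$ is well-founded and $\mathrm{rg}\,T_x<\mathrm{rg}\,S_e$, i.e. iff there is $l$ with $(l)\in S_e$ and a monotone map from $T_x$ into $\{s:(l)^\frown s\in S_e\}$. This is $\Sigma^1_1$, so $U_e\in\Delta^1_1$. If the lemma failed, then $U_e\notin\Phi$ for all $e\in W$, so $\{e:U_e\in\Phi\}=\omega\setminus W$ would be $\Pi^1_1$ and $W$ would be $\Sigma^1_1$: contradiction. $\square$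

**Lemma 15.** Let $k\ge1$. If $M\in\boldsymbol\Pi^0_k(\omega^\omega)$ is GH-comeager in a nonempty $\Sigma^1_1$ set $E$, then $M$ is GH-comeager in $\mathrm{cl}_k(E)$.

*Proof.* For $k=1$: $M\cap E$ is GH-dense in $E$, hence $\tau_1$-dense in $E$, and $M$ is closed, so $\mathrm{cl}_1(E)\subseteq M$. From $k$ to $k+1$: write $M=\bigcap_j(\omega^\omega\setminus P_j)$ with $P_j\in\boldsymbol\Pi^0_k$. If the conclusion fails, some $P_j$ is nonmeager in $\mathrm{cl}_{k+1}(E)$, hence by Lemma 13(b) comeager in a nonempty $\Sigma^1_1$ set $E'\subseteq\mathrm{cl}_{k+1}(E)$, hence by induction in $\mathrm{cl}_k(E')$. The set $\mathrm{cl}_k(E')$ is $\tau_{k+1}$-open (Lemma 11) and meets $\mathrm{cl}_{k+1}(E)$, so it meets $E$. On the nonempty $\Sigma^1_1$ set $\mathrm{cl}_k(E')\cap E$ the disjoint sets $M$ and $P_j$ are both comeager, contradicting Lemma 13. $\square$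

## 7. Good sets and the kernel

Propositions 5 and 6 will be proved together, in two *modes*: mode I for Proposition 5 ($N=q$), mode II for Proposition 6 ($N=n-1$). Fix $N\ge1$. For a $\Sigma^1_1$ set $E\subseteq X$ put
$$\hat E=E\ \ (\text{mode I}),\qquad\hat E=\mathrm{cl}_N(E)\cap X\ \ (\text{mode II}).$$
In both modes $E\subseteq\hat E\subseteq X\cap\mathrm{cl}_N(E)$, and $E\mapsto\hat E$ is increasing. In mode II the pieces will be sets $\hat E$, which are $\boldsymbol\Pi^0_N(X)$, as Proposition 6 demands.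

**Definition (good).** A $\Sigma^1_1$ set $E\subseteq X$ is *good* if there are no $x\in\hat E$ and basic $V$ with
$$f(x)\in V\quad\text{and}\quad x\in\mathrm{cl}_N(\{e\in E:f(e)\notin\overline V\}).\tag{3}$$
If $(x,V)$ satisfies (3) and $f(x)\in V'\subseteq V$ with $V'$ basic, then $(x,V')$ satisfies (3).

**Example 4.** Let $X=\omega^\omega$, $f(0^\infty)=y_1$ and $f=y_0\ne y_1$ elsewhere. With $N=1$, $E=\omega^\omega$ is not good ($x=0^\infty$, $V\ni y_1$ small). The set $E=\omega^\omega\setminus\{0^\infty\}$ is good in mode I, but not in mode II, because $0^\infty\in\hat E$. With $N=2$, $f$ is $\tau_2$-continuous, since $\{0^\infty\}$ is $\tau_2$-open, and both sets are good in both modes.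

**Lemma 16.** If $E$ is good, then $f\restriction\hat E\in\Lambda_{1,N}(\hat E,\hat Y)$.

*Proof.* Let $x\in\hat E$, $O\ni f(x)$ open, $f(x)\in V_i\subseteq\overline{V_i}\subseteq O$. As (3) fails there is a $\tau_N$-basic $P\ni x$ with $f[P\cap E]\subseteq\overline{V_i}$. We claim $f[P\cap\hat E]\subseteq\overline{V_i}$; this is clear in mode I. In mode II suppose $x'\in P\cap\hat E$ and $f(x')\notin\overline{V_i}$. Take $V_j\ni f(x')$ with $\overline{V_j}\cap\overline{V_i}=\emptyset$ and, by goodness, a $\tau_N$-basic $P'\ni x'$ with $f[P'\cap E]\subseteq\overline{V_j}$. As $x'\in\mathrm{cl}_N(E)$, $P\cap P'\cap E\ne\emptyset$, and $f$ maps its points into $\overline{V_i}\cap\overline{V_j}$: contradiction. So $f^{-1}[O]\cap\hat E$ is $\tau_N$-open in $\hat E$, hence $\boldsymbol\Sigma^0_N(\hat E)$. $\square$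

**Definition (kernel).** $D=X\setminus\bigcup\{G:G\in\Delta^1_1,\ G\cap X\text{ good}\}$.

**Lemma 17.** (a) $D$ is $\Sigma^1_1$. (b) No nonempty $\Sigma^1_1$ set $E\subseteq D$ is good. (c) If $D=\emptyset$, then $X$ is covered by countably many sets on which $f$ is $\Lambda_{1,N}$, and which are Borel in $X$ (mode I), resp. $\boldsymbol\Pi^0_N(X)$ (mode II).

*Proof.* Let $\Phi=\{A\in\Sigma^1_1:A\cap X\text{ good}\}$. For $U\subseteq\omega\times\omega^\omega$ in $\Sigma^1_1$, $U_a\notin\Phi$ iff
$$\exists x\,\exists i\ \bigl[x\in\widehat{U_a\cap X},\ f(x)\in V_i,\ x\in\mathrm{cl}_N(\{e\in U_a\cap X:f(e)\notin\overline{V_i}\})\bigr],$$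
which is $\Sigma^1_1$ by Lemma 11. So Lemma 14 applies to $\Phi$. (a) By (E5), the union removed from $X$ is $\{x:\exists c\,(c\in\mathcal C,\ x\in G_c^+,\ G_c^-\in\Phi)\}$, which is $\Pi^1_1$. (b) If $E$ were good, Lemma 14 would give $G\supseteq E$, $G\in\Delta^1_1$, $G\cap X$ good, so $E\cap D=\emptyset$. (c) The sets $\widehat{G\cap X}$, with $G\in\Delta^1_1$ and $G\cap X$ good, cover $X$; use Lemma 16. In mode I they are $G\cap X$ with $G$ Borel; in mode II they are $\mathrm{cl}_N(G\cap X)\cap X$. $\square$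

So from now on $D\ne\emptyset$. In mode II points of $\hat E\setminus E$ may have $f$-values far from $f[E]$. The following hypothesis controls this.

> (H) For every nonempty $\Sigma^1_1$ set $E_0\subseteq D$ there is a nonempty $\Sigma^1_1$ set $E\subseteq E_0$ with $f[\hat E]\subseteq\overline{f[E_0]}$.

In mode I, (H) is trivial ($E=E_0$). In mode II its failure already gives what we want:

**Lemma 18.** In mode II, if (H) fails, there is a closed $B$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_{N+1}(X)$.

*Proof.* Let $E_0$ contradict (H) and $B=\overline{f[E_0]}$. Suppose $f^{-1}[B]=X\cap\bigcup_iM_i$, $M_i\in\boldsymbol\Pi^0_N(\omega^\omega)$. As $E_0\subseteq\bigcup_iM_i$, some $M_i$ is GH-comeager in a nonempty $\Sigma^1_1$ set $E\subseteq E_0$, hence by Lemma 15 in $\mathrm{cl}_N(E)$. By choice of $E_0$, $f[\mathrm{cl}_N(E)\cap X]\not\subseteq B$, so there is $V_l$ disjoint from $B$ with $\mathrm{cl}_N(E)\cap X\cap f^{-1}[V_l]\ne\emptyset$. This set is $\Sigma^1_1$, so $M_i$ meets it, contradicting $M_i\cap X\subseteq f^{-1}[B]$.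 $\square$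

**Lemma 19.** Under (H), if $E\subseteq D$ is nonempty $\Sigma^1_1$, then $f[E]$ is infinite.

*Proof.* Otherwise intersecting $E$ with some $f^{-1}[V]$ gives a nonempty $\Sigma^1_1$ set $E_0\subseteq E$ with $f[E_0]=\{y\}$, and (H) gives a nonempty $\Sigma^1_1$ set $E_1\subseteq E_0$ with $f[\hat E_1]=\{y\}$. For $V\ni y$ the set $\{e\in E_1:f(e)\notin\overline V\}$ is empty, so $E_1$ is good, contradicting Lemma 17(b). $\square$

## 8. Configurations and reduction by an open set

Assume $D\ne\emptyset$ and (H), and fix a tower $R_0,\dots,R_N$. In mode II fix also $C\subseteq T$ closed upward for $R_N$ with $\emptyset\notin C$. Put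

* mode I: $\mathrm{Tr}=T\setminus\{\emptyset\}$, $K=T$;
* mode II: $\mathrm{Tr}=\{t\in C:s_N(t)\notin C\}$, $K=T\setminus C$.

$\mathrm{Tr}$ is the set of strings $u$ for which we shall create $W_u$; $K$ is the set of strings whose sets must stay inside the kernel. In mode II a point of $\hat E$ may leave $D$, so we allow ourselves only one such step, on entering $C$. Let $\mathrm{tr}(s)=\{u\in\mathrm{Tr}:uR_Ns\}$. In mode II this is empty if $s\notin C$, and if $s\in C$ it consists of the first $R_N$-predecessor of $s$ lying in $C$ (possibly $s$ itself).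

Enumerate $T=\{t_0=\emptyset,t_1,\dots\}$ with nondecreasing lengths and let $L_j=\{t_0,\dots,t_j\}$. As $R_k\subseteq{\sqsubseteq}$, $rR_ks$ and $r\ne s$ imply $|r|<|s|$.

**Definition (configuration).** A *configuration on $L=L_j$* consists of $(U_s,O_s)_{s\in L}$ and $(W_u)_{u\in\mathrm{Tr}\cap L}$ such that, for $s,t\in L$ and $u\in\mathrm{Tr}\cap L$:

* (C0) $O_s=N_{\sigma_s}$, $|\sigma_s|\ge|s|$, $O_t\subseteq O_s$ if $s\sqsubseteq t$; $U_s\subseteq X\cap O_s$ is nonempty $\Sigma^1_1$; $U_s\subseteq D$ if $s\in K$;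
* (C1) if $sR_kt$ with $1\le k\le N$, then $U_t\subseteq\mathrm{cl}_k(U_s)$;
* (C2) if $sR_Nt$ and $\mathrm{tr}(s)=\mathrm{tr}(t)$, then $U_t\subseteq U_s$;
* (C3) $W_u$ is basic open; $f[U_s]\subseteq W_u$ if $uR_Ns$, and $f[U_s]\cap\overline{W_u}=\emptyset$ otherwise.

For example, $U_\emptyset=D$, $O_\emptyset=\omega^\omega$ is a configuration on $L_0=\{\emptyset\}$. Condition (C3) is the finite approximation of (2).

**The set where the next string must live.** Let $t=t_{j+1}$ and $s_k=s_k(t)\in L$. Put
$$E=O_{s_0}\cap U_{s_N}\cap\bigcap_{1\le k<N}\mathrm{cl}_k(U_{s_k}),$$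
a $\Sigma^1_1$ set.

**Lemma 20.** $E\ne\emptyset$.

*Proof.* By (1) and (C1), $U_{s_k}\subseteq\mathrm{cl}_{k+1}(U_{s_{k+1}})$ for $0\le k<N$. Put $H_0=U_{s_0}$ and $H_i=O_{s_0}\cap U_{s_i}\cap\bigcap_{1\le k<i}\mathrm{cl}_k(U_{s_k})$ for $1\le i\le N$. $H_0\ne\emptyset$. Let $x\in H_i$, $i<N$. The set $M=O_{s_0}\cap\bigcap_{1\le k\le i}\mathrm{cl}_k(U_{s_k})$ contains $x$ and is $\tau_{i+1}$-open by Lemma 11. As $x\in U_{s_i}\subseteq\mathrm{cl}_{i+1}(U_{s_{i+1}})$, $M\cap U_{s_{i+1}}=H_{i+1}\ne\emptyset$. Finally $H_N=E$. $\square$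

**The natural move, and where it stops.** Suppose $t\in\mathrm{Tr}$, and let $s_N\in K$, so $E\subseteq U_{s_N}\subseteq D$. As $E$ is not good, there are $x\in\hat E$ and $V\ni f(x)$ with $x\in\mathrm{cl}_N(\{e\in E:f(e)\notin\overline V\})$. One would put $W_t=V$, choose $U_t$ near $x$ inside $f^{-1}[V]$, and shrink every old $U_s$ to $\{x\in U_s:f(x)\notin\overline V\}$, as (C3) for $u=t$ requires. For $t=t_1$ and $N=1$, where $E=U_\emptyset$, this works. In general it does not: shrinking may destroy (C1) between old strings. For instance, let $e_n=0^n1\,0^\infty$, $x=0^\infty$, $U=\{e_n:n\in\omega\}$, $U'=\{x\}\subseteq\mathrm{cl}_1(U)$, $f(e_n)=y_0$, $f(x)=y_1\ne y_0$. Deleting the values near $y_0$ leaves $\emptyset$ and $\{x\}$, and $x\notin\mathrm{cl}_1(\emptyset)$. One is then forced to remove further points, and nothing in the failure of goodness says that $x$ is in the closure of what survives.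

But suppose $f(e_n)=y_0$ for even $n$ and $y_2\ne y_0$ for odd $n$. Each $e_n$ is hurt by at most one of two neighborhoods of $y_0,y_2$ with disjoint closures, so $U$ is the union of the two reduced sets and $x$ stays in the closure of at least one of them. Counting in this manner is the way out: a point can be hurt only by a bounded number of members of a disjoint family.

**Definition (reduction).** For $V$ basic define by recursion on $|s|$, $s\in L$, the set $U_s^V$ of all $x\in U_s$ such that $f(x)\notin\overline V$ and, for all $r\in L\setminus\{s\}$: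

* if $rR_ks$ with $1\le k\le N$, then $x\in\mathrm{cl}_k(U_r^V)$;
* if $rR_Ns$ and $\mathrm{tr}(r)=\mathrm{tr}(s)$, then $x\in U_r^V$.

Let
$$E^V=\{x\in E:f(x)\notin\overline V,\ x\in U_{s_N}^V,\ x\in\mathrm{cl}_k(U_{s_k}^V)\ (1\le k<N)\}.$$
These are $\Sigma^1_1$ sets, and they grow when $V$ shrinks. A point $x\in U_s$ (resp. $x\in E$) *fails* $V$ if $x\notin U_s^V$ (resp. $x\notin E^V$). A *disjoint family* is a family of basic open sets whose closures are pairwise disjoint. For $L=\{\emptyset\}$: $U_\emptyset^V=\{x\in U_\emptyset:f(x)\notin\overline V\}$.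

**Lemma 21 (bounded failure).** There are integers $b_s$ ($s\in L$) and $b_E$ such that every $x\in U_s$ (resp. $x\in E$) fails at most $b_s$ (resp. $b_E$) members of any disjoint family.

*Proof.* Induction on $|s|$. The condition $f(x)\notin\overline V$ is violated by at most one $V$ of the family. Consider a condition $x\in\mathrm{cl}_k(U_r^V)$, where $rR_ks$; by (C1) $x\in\mathrm{cl}_k(U_r)$. Suppose it is violated by a set $J$ of $b_r+1$ members. Every $y\in U_r$ fails at most $b_r$ of them, so $U_r=\bigcup_{V\in J}U_r^V$ and, $J$ being finite, $\mathrm{cl}_k(U_r)=\bigcup_{V\in J}\mathrm{cl}_k(U_r^V)\not\ni x$: contradiction. So it has at most $b_r$ violations. For a condition $x\in U_r^V$, we have $x\in U_r$ by (C2), hence at most $b_r$ violations. There are finitely many conditions; add the bounds. The same argument works for $E$, since $E\subseteq U_{s_N}$ and $E\subseteq\mathrm{cl}_k(U_{s_k})$ for $1\le k<N$. $\square$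

**Lemma 22.** The set $Y_L=\{y\in\hat Y:\exists s\in L\ \forall V\ni y\ (U_s^V=\emptyset)\}$ ($V$ basic) is finite. If $y\notin Y_L$, every sufficiently small basic $V\ni y$ satisfies $U_s^V\ne\emptyset$ for all $s\in L$.

*Proof.* For a given $s$, if there were $b_s+1$ such points $y$, they would have basic neighborhoods $V$ with pairwise disjoint closures and $U_s^V=\emptyset$; any point of $U_s\neq\emptyset$ would fail $b_s+1$ members of a disjoint family. The second claim is monotonicity, $L$ being finite. $\square$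

The next lemma is the strengthening of "$E'$ is not good" that the natural move lacked.

**Lemma 23.** Suppose $s_N\in K$. For every nonempty $\Sigma^1_1$ set $E'\subseteq E$ there are $x\in\hat E'$ and a basic $V\ni f(x)$ with $x\in\mathrm{cl}_N(E'\cap E^V)$.

*Proof.* We have $E\subseteq U_{s_N}\subseteq D$. Suppose the contrary:
$$\text{for all }x\in\hat E'\text{ and basic }V\ni f(x):\quad x\notin\mathrm{cl}_N(E'\cap E^V).\tag{4}$$

**Step 1: a maximal family of total failure.** Let $c$ be the greatest integer for which there are a nonempty $\Sigma^1_1$ set $E_2\subseteq E'$ and a disjoint family $V_1,\dots,V_c$ with $E_2\cap E^{V_l}=\emptyset$ for all $l\le c$. By Lemma 21, $c\le b_E$. And $c\ge1$: take $V_1$ meeting $f[E']$ and $E_2=E'\cap f^{-1}[V_1]$. Fix such $E_2,V_1,\dots,V_c$ for this $c$.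

**Step 2: the family captures all values, that is, $f[\hat E_2]\subseteq\bigcup_l\overline{V_l}$.** Otherwise let $x\in\hat E_2$ with $f(x)\notin\bigcup_l\overline{V_l}$ and $V\ni f(x)$ with $\overline V$ disjoint from all $\overline{V_l}$. By maximality of $c$, every nonempty $\Sigma^1_1$ set $E''\subseteq E_2$ meets $E^V$. Applying this to $E''=P\cap E_2$ for $\tau_N$-basic $P$, we get $E_2\subseteq\mathrm{cl}_N(E_2\cap E^V)$. So $x\in\hat E_2\subseteq\mathrm{cl}_N(E_2)\subseteq\mathrm{cl}_N(E'\cap E^V)$, and $x\in\hat E'$: this contradicts (4).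

**Step 3: isolate one member.** Let $e\in E_2$; after renumbering, $f(e)\in\overline{V_1}$. Choose $V'\ni f(e)$ with $\overline{V'}\cap\overline{V_l}=\emptyset$ for $2\le l\le c$. By (H) applied to $E_2\cap f^{-1}[V']$ there is a nonempty $\Sigma^1_1$ set $E_3\subseteq E_2\cap f^{-1}[V']$ with $f[\hat E_3]\subseteq\overline{V'}$. Thus $f[\hat E_3]\cap\overline{V_l}=\emptyset$ for $l\ge2$.

**Step 4: replace $V_1$ by two new members.** By Lemma 17(b), $E_3$ is not good: there are $x\in\hat E_3$ and $V\ni f(x)$ with $x\in\mathrm{cl}_N(\{e\in E_3:f(e)\notin\overline V\})$. By the remark after (3) we may take $V$ with $\overline V\cap\overline{V_l}=\emptyset$ for $l\ge2$. As $x\in\hat E'$, (4) gives a $\tau_N$-basic $P\ni x$ with $P\cap E'\cap E^V=\emptyset$. Then $F=\{e\in P\cap E_3:f(e)\notin\overline V\}$ is a nonempty $\Sigma^1_1$ set with $F\cap E^V=\emptyset$. Let $e\in F$; $f(e)$ lies outside $\overline V,\overline{V_2},\dots,\overline{V_c}$, so there is $V''\ni f(e)$ with $\overline{V''}$ disjoint from all of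 them. The nonempty $\Sigma^1_1$ set $F\cap f^{-1}[V'']$ meets neither $E^{V''}$ (its points have values in $V''$), nor $E^V$, nor $E^{V_l}$ for $l\ge2$ (it is contained in $E_2$). The disjoint family $V'',V,V_2,\dots,V_c$ has $c+1$ members, contradicting the maximality of $c$. $\square$

**Lemma 24 (choice).** If $s_N\in K$, there are a nonempty $\Sigma^1_1$ set $E'\subseteq E$, $x\in\hat E'$ and a basic $V\ni f(x)$ such that: $x\in\mathrm{cl}_N(E'\cap E^V)$; $U_s^V\ne\emptyset$ for all $s\in L$; $V\subseteq W_u$ for $u\in\mathrm{tr}(s_N)$; $\overline V\cap\overline{W_u}=\emptyset$ for $u\in(\mathrm{Tr}\cap L)\setminus\mathrm{tr}(s_N)$.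

*Proof.* $E\subseteq D$ is nonempty, so by Lemmas 19 and 22 there is $e\in E$ with $f(e)\notin Y_L$. By (C3) for $s_N$, $f(e)\in W_u$ for $u\in\mathrm{tr}(s_N)$ and $f(e)\notin\overline{W_u}$ for the other $u\in\mathrm{Tr}\cap L$. Choose $V_l\ni f(e)$ with $\overline{V_l}\cap Y_L=\emptyset$, $\overline{V_l}\subseteq W_u$ in the first case and $\overline{V_l}\cap\overline{W_u}=\emptyset$ in the second. By (H) there is a nonempty $\Sigma^1_1$ set $E'\subseteq E\cap f^{-1}[V_l]$ with $f[\hat E']\subseteq\overline{V_l}$. Lemma 23 gives $x\in\hat E'$ and $V\ni f(x)$ with $x\in\mathrm{cl}_N(E'\cap E^V)$. Shrinking $V$ around $f(x)$ preserves this, because $E^V$ grows. As $f(x)\in\overline{V_l}$, all the other properties hold once $V$ is small enough (Lemma 22 for $U_s^V\ne\emptyset$). $\square$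

## 9. A continuous map whose composition with $f$ reads off traces

**Proposition 25.** Under the hypotheses of Section 8 there are a continuous $\varphi:2^\omega\to X$ and open sets $W_u\subseteq\hat Y$ ($u\in\mathrm{Tr}$) such that for all $\alpha\in2^\omega$ and $u\in\mathrm{Tr}$
$$f(\varphi(\alpha))\in W_u\iff u\in\mathrm{tr}_N(\alpha).$$

*Proof.* We build configurations on $L_0,L_1,\dots$ successively. The $O_s$ and $W_u$ are never changed once chosen; the $U_s$ may decrease. When $t$ is created we choose a nonempty $\Sigma^1_1$ set $A_t$, and the initial value of $U_t$ is $B_t=\rho(\dots,A_t)$, where $\rho$ is from Lemma 12 and the history is the sequence of the $(A_r,B_r)$, $r$ running in $R_N$-increasing order through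
$$\mathrm{hist}(t)=\{r\ne t:rR_Nt,\ (r\in K\Leftrightarrow t\in K)\}.$$

**Root.** $A_\emptyset=D$, $O_\emptyset=N_\emptyset$. Note $\emptyset\in K$ and $\emptyset\notin\mathrm{Tr}$.

Now pass from $L=L_j$ to $t=t_{j+1}$, $s_k=s_k(t)$. For $u\in L$: $uR_kt\iff uR_ks_k$, and $tR_ku$ never holds, by lengths.

**Case a: $t\notin\mathrm{Tr}$.** This occurs only in mode II; the old sets are kept. Here $t$ and $s_N$ are both in $C$ or both outside: if $s_N\in C$ then $t\in C$, and if $s_N\notin C$ then $t\notin C$ as $t\notin\mathrm{Tr}$. Also $\mathrm{tr}(t)=\mathrm{tr}(s_N)$. Choose $x\in E$ (Lemma 20), $O_t=N_{x\restriction l}\subseteq O_{s_0}$ with $l\ge|t|$, and $A_t=E\cap O_t$. The new conditions hold: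

* (C0) for $O_t$ is clear, and if $t\in K$ then $s_N\in K$ and $U_t\subseteq U_{s_N}\subseteq D$.
* (C1) If $sR_kt$, $s\ne t$, then $sR_ks_k$, so $U_t\subseteq E\subseteq\mathrm{cl}_k(U_{s_k})\subseteq\mathrm{cl}_k(U_s)$.
* (C2) If $sR_Nt$, $s\ne t$ and $\mathrm{tr}(s)=\mathrm{tr}(t)=\mathrm{tr}(s_N)$, then $U_t\subseteq U_{s_N}\subseteq U_s$.
* (C3) holds because $U_t\subseteq U_{s_N}$ and $uR_Nt\iff uR_Ns_N$.

**Case b: $t\in\mathrm{Tr}$.** Then $s_N\in K$. Take $E',x,V$ from Lemma 24. Put $W_t=V$ and $O_t=N_{x\restriction l}$ with $l\ge|t|$ and $O_t\subseteq O_{s_0}$; this is possible because $x\in\mathrm{cl}_N(E)\subseteq\mathrm{cl}_1(E)\subseteq O_{s_0}$. Put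
$$A_t=\{x'\in X\cap O_t:f(x')\in V,\ x'\in\mathrm{cl}_N(E'\cap E^V)\},$$
intersected with $E'$ in mode I. It is $\Sigma^1_1$ and contains $x$ (in mode I, $x\in\hat E'=E'$). Now replace $U_s$ by $U_s^V$ for every $s\in L$. We check that the result is a configuration.

*Between members of $L$.* (C1) and (C2) hold by definition of $U_s^V$. (C0), and (C3) for old $u$, hold because $\emptyset\ne U_s^V\subseteq U_s$. (C3) for $u=t$: never $tR_Ns$, and $f[U_s^V]\cap\overline V=\emptyset$.

*For $t$.* (C1): if $sR_kt$, $s\ne t$, $1\le k\le N$, then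
$$U_t\subseteq\mathrm{cl}_N(E^V)\subseteq\mathrm{cl}_k(E^V)\subseteq\mathrm{cl}_k(U_{s_k}^V)\subseteq\mathrm{cl}_k(U_s^V).$$
The third inclusion holds because $E^V\subseteq\mathrm{cl}_k(U_{s_k}^V)$ for $k<N$ and $E^V\subseteq U_{s_N}^V$; the last is (C1) for $sR_ks_k$. (C2) is vacuous, as $t\in\mathrm{tr}(t)\setminus\mathrm{tr}(s)$ for $s\in L$. (C3): $f[U_t]\subseteq V=W_t$; for old $u$, $uR_Nt$ iff $u\in\mathrm{tr}(s_N)$, and Lemma 24 gives what is needed. (C0): in mode I, $U_t\subseteq E'\subseteq D$; in mode II, $t\notin K$ and nothing is asked.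

**Legality of the play.** We must see that $A_t\subseteq B_r$ for the last $r\in\mathrm{hist}(t)$. If $s_N\in\mathrm{hist}(t)$, then $\mathrm{hist}(t)=\mathrm{hist}(s_N)\cup\{s_N\}$, and we are in case a or in mode I (in mode II, case b has $s_N\in K$, $t\notin K$). So $A_t\subseteq E\subseteq U_{s_N}\subseteq B_{s_N}$, where $U_{s_N}$ is the value at that moment. If $s_N\notin\mathrm{hist}(t)$, then we are in mode II with $s_N\notin C$, $t\in C$, i.e. case b; all strict $R_N$-predecessors of $t$ are outside $C$, so $\mathrm{hist}(t)=\emptyset$ and a new play begins.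

**Definition and continuity of $\varphi$.** Let $\mathrm{tr}_N(\alpha)=\{s^0,s^1,\dots\}$ in increasing order; being closed under $R_N$-predecessors, it satisfies $s^i=s_N(s^{i+1})$. Let $i_0=0$ in mode I or if $\mathrm{tr}_N(\alpha)\cap C=\emptyset$; otherwise let $i_0$ be minimal with $s^{i_0}\in C$. For $i\ge i_0$, $\mathrm{hist}(s^i)=\{s^{i'}:i_0\le i'<i\}$, so $(A_{s^i},B_{s^i})_{i\ge i_0}$ is a play following $\rho$. Let $\varphi(\alpha)$ be the unique point of $\bigcap_{i\ge i_0}A_{s^i}=\bigcap_{i\ge i_0}B_{s^i}\subseteq X$. It belongs to $O_{s^i}$ for $i\ge i_0$; as $s^i\sqsubset\alpha$, $|s^i|\to\infty$ and the $O_s$ decrease along $\sqsubseteq$, $\varphi(\alpha)\in O_{\alpha\restriction l}=N_{\sigma_{\alpha\restriction l}}$ for all $l$, with $|\sigma_{\alpha\restriction l}|\ge l$. So $\varphi(\alpha)\restriction l$ depends only on $\alpha\restriction l$, and $\varphi$ is continuous.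

**The equivalence.** Let $u\in\mathrm{Tr}$ and take $s=s^i$ with $i\ge i_0$ and $|s|>|u|$. Then $s$ was created after $u$, and $\varphi(\alpha)\in B_s$, the value of $U_s$ at its creation. If $u\in\mathrm{tr}_N(\alpha)$, then $uR_Ns$ (a chain, and $|u|<|s|$), so (C3) at the creation of $s$ gives $f(\varphi(\alpha))\in W_u$. If $u\notin\mathrm{tr}_N(\alpha)$, then $uR_Ns$ fails, since the trace is closed under predecessors, and (C3) gives $f(\varphi(\alpha))\notin\overline{W_u}$. $\square$

**Proof of Proposition 5.** The hypothesis excludes $X=\emptyset$. Use mode I with $N=q$. By Lemma 17(c), $D\ne\emptyset$; (H) is trivial. Let $Q\in\boldsymbol\Sigma^0_{m+q}(2^\omega)$. By Lemma 10 with $p=m$ choose the tower so that $Q\in\Sigma_m(\mathcal O_N)$. Proposition 25 gives $(f\circ\varphi)^{-1}[W_t]=[t]_N$ for $t\ne\emptyset$, and $[\emptyset]_N=2^\omega=(f\circ\varphi)^{-1}[\hat Y]$. So each $\mathcal O_N$-open set, a countable union of sets $[t]_N$, is $(f\circ\varphi)^{-1}$ of an open set. By induction on $m$, each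 $\Sigma_m(\mathcal O_N)$ set is $(f\circ\varphi)^{-1}[B]$ with $B\in\boldsymbol\Sigma^0_m(\hat Y)$. Apply this to $Q$. $\square$

**Proof of Proposition 6.** The hypothesis excludes $X=\emptyset$. Use mode II with $N=n-1$. By Lemma 17(c), $D\ne\emptyset$. If (H) fails, Lemma 18 gives $B$. Suppose (H) holds. Let $S\subseteq2^\omega$ be $\boldsymbol\Pi^0_n$ and not $\boldsymbol\Sigma^0_n$. By Lemma 10 with $p=1$ choose the tower so that $S$ is $\mathcal O_N$-closed. Let $C=\{t:[t]_N\cap S=\emptyset\}$; it is closed upward for $R_N$, and $\emptyset\notin C$ because $[\emptyset]_N=2^\omega$ and $S\ne\emptyset$. Then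
$$\alpha\notin S\iff\mathrm{tr}_N(\alpha)\cap C\ne\emptyset\iff\mathrm{tr}_N(\alpha)\cap\mathrm{Tr}\ne\emptyset,$$
the first because $S$ is $\mathcal O_N$-closed, the second because the first element of $\mathrm{tr}_N(\alpha)$ in $C$ belongs to $\mathrm{Tr}$. With $\varphi,W_u$ from Proposition 25, $B=\hat Y\setminus\bigcup_{u\in\mathrm{Tr}}W_u$ is closed and $\varphi^{-1}[f^{-1}[B]]=S\notin\boldsymbol\Sigma^0_n$. As $\varphi$ is continuous, $f^{-1}[B]\notin\boldsymbol\Sigma^0_n(X)$. $\square$

By Section 4 this proves Propositions 3 and 4, and by Section 3 Theorem A and Theorem B.3.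

## 10. Exclusiveness, a uniform characterization, and optimality

**Theorem B.1.** Proposition 4 says that one of the two properties holds. They exclude each other: by Lemma 1 with $m=2$, $\operatorname{Dec}(\Lambda_{1,n-1},\boldsymbol\Delta^0_n)\subseteq\Lambda_{2,n}$, and a closed set is $\boldsymbol\Sigma^0_2$.

**Theorem B.2.** This is Proposition 3.

**Theorem B.4.** Let $f\in\Lambda_{1,r}$, so $f$ is Borel.

* If $f\in\Lambda_{m,m+q-1}$, put $n=m+q-1$. If $f$ were not $\sigma$-$\Lambda_{1,q}$, Proposition 3 applied to some $Q\in\boldsymbol\Sigma^0_{n+1}\setminus\boldsymbol\Sigma^0_n$ would give $B\in\boldsymbol\Sigma^0_m$ with $f^{-1}[B]\notin\boldsymbol\Sigma^0_n$, as in Section 3. This argument is valid for every $m\ge1$.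
* If $f$ is $\sigma$-$\Lambda_{1,q}$, Lemma 2 enlarges the pieces to $\boldsymbol\Pi^0_{\max(q+1,r)}$ sets, so $f\in\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n)$ with $n=\max(q+1,r)+1\ge q$.
* If $f\in\operatorname{Dec}(\Lambda_{1,q},\boldsymbol\Delta^0_n)$ with $n\ge q$, put $m=n-q+1\ge1$; Lemma 1 gives $f\in\Lambda_{m,n}$, and $n=m+q-1$.

**Theorem B.5, the class of the pieces.** Let $2\le m\le n$, $S\in\boldsymbol\Pi^0_{n-1}(2^\omega)\setminus\boldsymbol\Sigma^0_{n-1}(2^\omega)$ and $f=1_S:2^\omega\to\{0,1\}$. All preimages under $f$ are $\boldsymbol\Delta^0_n$, so $f\in\Lambda_{m,n}$. If $f\in\operatorname{Dec}(\Lambda_{1,n-m+1},\boldsymbol\Delta^0_{n-1})$, then, as $n-m+1\le n-1$, the open set $\{1\}$ pulls back on each piece $X_i\in\boldsymbol\Delta^0_{n-1}$ to a $\boldsymbol\Sigma^0_{n-1}$ set, so $S=f^{-1}[\{1\}]\in\boldsymbol\Sigma^0_{n-1}$: contradiction.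

**Theorem B.5, the class on the pieces.** Let $2\le m<n$, $q=n-m+1\ge2$, and $S\in\boldsymbol\Sigma^0_{n+1}(2^\omega)\setminus\boldsymbol\Sigma^0_n(2^\omega)$, where $n+1=m+q$. Claim: if $S\in\boldsymbol\Sigma^0_{q+j}(2^\omega)$, there are $P_i\in\boldsymbol\Delta^0_q$ ($i\in\omega$) and $B\in\boldsymbol\Sigma^0_{1+j}(2^\omega)$ such that $S=f^{-1}[B]$, where $f(\alpha)=(1_{P_i}(\alpha))_i$. For $j=0$ write $S=\bigcup_iP_i$ with $P_i\in\boldsymbol\Pi^0_{q-1}\subseteq\boldsymbol\Delta^0_q$, and let $B=\{y:\exists i\ y(i)=1\}$, an open set. For $j+1$ write $S=\bigcup_i(2^\omega\setminus S_i)$ with $S_i\in\boldsymbol\Sigma^0_{q+j}$, merge the sequences obtained for the $S_i$ into one, let $B_i\in\boldsymbol\Sigma^0_{1+j}$ be the sets obtained for the $S_i$, read on the corresponding coordinates, and let $B=\bigcup_i(2^\omega\setminus B_i)\in\boldsymbol\Sigma^0_{2+j}$.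

Apply the claim with $j=m$: $S=f^{-1}[B]$ with $B\in\boldsymbol\Sigma^0_{m+1}$. Basic clopen sets of $2^\omega$ pull back under $f$ to finite Boolean combinations of the $P_i$, which are $\boldsymbol\Delta^0_q$, so $f\in\Lambda_{1,q}$. By Lemma 1 (trivial partition), $\Lambda_{1,q}\subseteq\Lambda_{m,n}$, so $f\in\Lambda_{m,n}$. But $f^{-1}[B]=S\notin\boldsymbol\Sigma^0_n$, so $f\notin\Lambda_{m+1,n}$; and $\Lambda_{m+1,n}\supseteq\operatorname{Dec}(\Lambda_{1,n-m},\boldsymbol\Delta^0_n)$ by Lemma 1, as $m+1\le n$. Hence $f\notin\operatorname{Dec}(\Lambda_{1,n-m},\boldsymbol\Delta^0_n)$. $\blacksquare$
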